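
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Monochromatic induced paths and the size-Ramsey number of hypergraph paths}


\begin{abstract}
The size-Ramsey number of a $k$-uniform hypergraph with $m$ edges is trivially at least $2m-1$. It was conjectured that for loose paths this is nearly sharp when the uniformity is large: for every $\varepsilon>0$ and all large $k$, the size-Ramsey number of the $k$-uniform loose path with $m$ edges is at most $(2+\varepsilon)m$ once $m$ is large. We disprove this. For all $k\ge 2$, all $1\le \ell\le k-1$ and all $m\ge 4\cdot 10^9$, the $k$-uniform $\ell$-path with $m$ edges has size-Ramsey number greater than $\frac{11}{5}m$. The proof reduces the problem to a statement about arbitrary graphs: the vertices of every graph on $N\ge 4\cdot10^9$ vertices can be $2$-colored so that every monochromatic induced path has fewer than $\frac5{11}N$ vertices. We also treat $r$ colors.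
\end{abstract}

\section{The question and the results}

A \emph{$k$-graph} is a hypergraph all of whose edges have exactly $k$ vertices. The \emph{size-Ramsey number} $\hat R^{(k)}(\mathcal H)$ of a $k$-graph $\mathcal H$ is the least number of edges of a $k$-graph $\mathcal G$ such that every $2$-coloring of the edges of $\mathcal G$ contains a monochromatic copy of $\mathcal H$. It measures the cheapest host, counted in edges, that forces $\mathcal H$. With $r$ colors in place of two we speak of the \emph{$r$-color size-Ramsey number}.

The target is a path. For $k\ge2$ and $1\le\ell\le k-1$, the \emph{$\ell$-path} $\mathcal P^{(k)}_{n,\ell}$ has $n$ linearly ordered vertices, none of them isolated; every edge consists of $k$ consecutive vertices, and two consecutive edges share exactly $\ell$ vertices. So each edge is the previous one shifted by $k-\ell$ places, and the number of edges is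
\[
m=m^{(k)}_{n,\ell}=\frac{n-\ell}{k-\ell};
\]
the path is defined when this is a positive integer. For $\ell=1$ it is called a \emph{loose path}.

If $\mathcal G$ has at most $2m-2$ edges, we can give each color to at most $m-1$ of them, and no color class is large enough to contain a path with $m$ edges. Hence $\hat R^{(k)}(\mathcal P^{(k)}_{n,\ell})\ge 2m-1$. A host with about $2m$ edges would be remarkably efficient: in every balanced coloring, a color class would have to consist almost entirely of a single path. Can this happen? For loose paths it is known that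
\[
\hat R^{(k)}(\mathcal P^{(k)}_{n,1})\ \ge\ \Bigl(2+\frac1{2k-2}\Bigr)m^{(k)}_{n,1}-4
\]
for $k\ge3$ and all large $n$ with $m^{(k)}_{n,1}\in\mathbb N$. The constant in this bound tends to the trivial constant $2$ as $k$ grows, and large uniformity gives more freedom in the design of hosts (Remark~\ref{rem:converse} makes this precise). The following conjecture is posed in \cite{thesis}: \emph{for every $\varepsilon>0$ there is $k_0$ such that for every $k\ge k_0$ and all sufficiently large $n$ (depending on $k$ and $\varepsilon$) with $m^{(k)}_{n,1}\in\mathbb N$,}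
\begin{equation}\label{eq:conj}
\hat R^{(k)}(\mathcal P^{(k)}_{n,1})\le(2+\varepsilon)\,m^{(k)}_{n,1}.
\end{equation}
We show that it is false, and that the constant $2$ cannot be approached for any $k$ or any $\ell$.

\begin{theorem}\label{thm:main}
Let $k\ge2$, $1\le\ell\le k-1$, and let $n$ be such that $m=m^{(k)}_{n,\ell}$ is an integer with $m\ge4\cdot10^9$. Then
\[
\hat R^{(k)}(\mathcal P^{(k)}_{n,\ell})>\tfrac{11}5\,m .
\]
\end{theorem}

\begin{corollary}
The conjecture is false: for every $0<\varepsilon\le\frac15$ and every $k\ge2$, inequality \eqref{eq:conj} fails for all large $n$ with $m^{(k)}_{n,1}\in\mathbb N$.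
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:main} with $\ell=1$ and use $\frac{11}5\ge2+\varepsilon$.
\end{proof}

The threshold on $m$ depends on neither $k$ nor $\ell$. Some lower bound on $m$ is needed: for $m=1$ the size-Ramsey number is $1$. Theorem~\ref{thm:main} follows from a statement about graphs. All graphs are finite and simple. An \emph{induced path} of a graph $L$ is a nonempty set $P\subseteq V(L)$ such that $L[P]$ is a path; a single vertex is allowed.

\begin{theorem}\label{thm:graph}
If $L$ is a finite graph on $N\ge4\cdot10^9$ vertices, then $V(L)$ has a $2$-coloring in which every monochromatic induced path of $L$ has fewer than $\frac5{11}N$ vertices.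
\end{theorem}

The same method works for any number of colors, with cruder constants.

\begin{theorem}\label{thm:rcolors}
For every $r\ge2$ there is $m_1(r)$ such that for all $k\ge2$, $1\le\ell\le k-1$ and all $n$ for which $m=m^{(k)}_{n,\ell}$ is an integer with $m\ge m_1(r)$, the $r$-color size-Ramsey number of $\mathcal P^{(k)}_{n,\ell}$ is greater than $\bigl(r+\frac1{2048}\bigr)m$.
\end{theorem}

With $r=2$ this already refutes the conjecture, and its numerical part is only a few lines. So we first build the common machinery, then prove Theorem~\ref{thm:rcolors}, and finally tune the parameters to obtain Theorem~\ref{thm:graph}.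

\section{From hypergraphs to graphs}\label{sec:reduction}

For a $k$-graph $\mathcal G$ let $L_\ell(\mathcal G)$ be the graph with vertex set $E(\mathcal G)$ in which distinct $e,f$ are adjacent if and only if $|e\cap f|=\ell$.

\begin{lemma}\label{lem:reduction}
The edges of a copy of $\mathcal P^{(k)}_{n,\ell}$ in $\mathcal G$ form an induced path on $m=m^{(k)}_{n,\ell}$ vertices in $L_\ell(\mathcal G)$.
\end{lemma}

\begin{proof}
Let $e_1,\dots,e_m$ be the edges of the copy, in order. Then $e_i$ occupies the positions $(i-1)(k-\ell)+1,\dots,(i-1)(k-\ell)+k$ of the vertex ordering, so $|e_i\cap e_j|=\max\{0,\,k-|i-j|(k-\ell)\}$. For $|i-j|=1$ this equals $\ell$. For $|i-j|\ge2$ it is at most $\max\{0,\,\ell-(k-\ell)\}<\ell$, because $\ell\ge1$ and $k-\ell\ge1$. So for $i\ne j$, the edges $e_i$ and $e_j$ are adjacent in $L_\ell(\mathcal G)$ exactly when $|i-j|=1$.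
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:graph}]
Let $\mathcal G$ be a $k$-graph with $N\le\frac{11}5m$ edges. If $N<m$, it contains no copy of the path at all. Otherwise $N\ge m\ge4\cdot10^9$, and we color $E(\mathcal G)=V(L_\ell(\mathcal G))$ by Theorem~\ref{thm:graph}. Every monochromatic induced path has fewer than $\frac5{11}N\le m$ vertices, so by Lemma~\ref{lem:reduction} there is no monochromatic copy of $\mathcal P^{(k)}_{n,\ell}$.
\end{proof}

\begin{remark}\label{rem:converse}
For loose paths the reduction loses nothing on graphs of maximum degree at most $k$. First, every such graph $L$ is of the form $L_1(\mathcal G)$: let the hyperedge $e_v$ belonging to $v\in V(L)$ consist of the edges of $L$ at $v$, filled up to $k$ elements with private new vertices. For $v\ne w$, the intersection $e_v\cap e_w$ has size $1$ or $0$ according to whether $vw\in E(L)$; in particular the hyperedges are distinct, as $k\ge2$. Second, the hyperedges of an induced path of $L$ form a loose path, because consecutive ones share one vertex, these shared vertices are distinct, and nonconsecutive ones are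 disjoint. So a lower bound $\hat R^{(k)}(\mathcal P^{(k)}_{n,1})>M$ requires that \emph{every} graph of maximum degree at most $k$ on at most $M$ vertices has a $2$-coloring without a monochromatic induced path on $m^{(k)}_{n,1}$ vertices. As $k$ grows, more and more graphs become available. Theorem~\ref{thm:graph} deals with all graphs at once.
\end{remark}

\begin{remark}
The word ``induced'' in Theorem~\ref{thm:graph} is essential: in every $2$-coloring of $V(K_N)$ the larger color class spans a complete graph, hence contains a monochromatic path on at least $N/2$ vertices.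
\end{remark}

\section{Two extreme cases}\label{sec:extreme}

This section is motivation only; the proofs do not depend on it. Color the $N$ vertices of $L$ uniformly at random with two colors. Fix a color class $R$, so $|R|\approx N/2$, an induced path $P\subseteq R$, and put $D=R\setminus P$. We want $|D|$ to be a positive proportion of $N$, \emph{whatever} $P$ is. Here are two regular graphs in which this can be seen by hand, for opposite reasons. In both, $X_v$ is the number of neighbors of $v$ with the color of $v$. The estimates hold with probability tending to $1$, simultaneously for all $P$; the $o(N)$ errors come from the concentration of sums of local quantities, by the variance argument used in the proof of Proposition~\ref{prop:criterion}.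

\medskip\noindent\textbf{Sparse: $L$ is $4$-regular.} A vertex of $R$ with $X_v\le1$ has at most one neighbor in $R$, so it can lie on $P$ only as an end. Since $X_v\sim\mathrm{Bin}(4,\frac12)$, we have $X_v\le1$ with probability $\frac{1+4}{16}$, and about $\frac{5}{32}N$ vertices of $R$ are of this kind. All but at most two of them are in $D$, so $|P|\le(\frac{11}{32}+o(1))N$. We call this effect the \emph{deficit}: vertices with too few neighbors of their own color cannot be used.

\medskip\noindent\textbf{Denser: $L$ is $8$-regular.} Now vertices with $X_v\le1$ are rare, but there are too many edges. A vertex of $P$ has at most two neighbors in $P$, so at least $X_v-2$ of its neighbors lie in $D$. Counting edges between $P$ and $D$ gives $\sum_{v\in P}(X_v-2)\le\sum_{v\in D}X_v$. Add $\sum_{v\in D}X_v$ to both sides and use $X_v\le8$ on $D$: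
\[
\sum_{v\in R}X_v-2|P|\le 2\sum_{v\in D}X_v\le16|D| .
\]
The mean of $X_v$ is $4$, so $\sum_{v\in R}X_v=2N+o(N)$, and $|P|=\frac N2-|D|+o(N)$. Hence $N+2|D|\le16|D|+o(N)$, that is, $|D|\ge\frac N{14}-o(N)$ and $|P|\le(\frac37+o(1))N$. This is the \emph{excess}: vertices with many neighbors of their own color force others out of the path.

\medskip
Neither effect suffices alone. If $L$ is a long path there is no excess; if $L$ is complete there is essentially no deficit. A general $L$ mixes both, and the dangerous mixture is a set of vertices of small degree attached to hubs of huge degree: a vertex of small degree with no such neighbor of its own color need not be lost, since it can use hubs as its two path-neighbors. What saves the argument is that a hub serves at most two vertices of the path, and a hub on the path typically causes a large excess itself. Weighing the two effects against each other calls for two devices: a bounded-degree subgraph that separates sparse vertices from hubs, and a pair of weights, one for each effect.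

\section{Excess, deficit, and a local lower bound}\label{sec:det}

Let $L$ be a graph on $N$ vertices and let $T\ge1$ be an integer. Let $H$ be a spanning subgraph of $L$ with maximum degree at most $T$ that is edge-maximal with this property, and put
\[
S=\{v:d_H(v)=T\},\qquad A=V(L)\setminus S .
\]
We call the vertices of $S$ \emph{hubs} and those of $A$ \emph{sparse}. If an edge of $L$ with both ends in $A$ were missing from $H$, it could be added. Hence
\begin{equation}\label{eq:maximal}
\text{every edge of $L$ with both ends in $A$ belongs to $H$.}
\end{equation}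
So $H$ has bounded degree, which makes probabilistic estimates possible, and every edge of $L$ that it misses has an end in $S$.

Fix a coloring of $V(L)$ with any number of colors. From now on let $X_v$ be the number of $H$-neighbors of $v$ that have the color of $v$. Let $R$ be a color class, $P\subseteq R$ an induced path of $L$, and $D=R\setminus P$. Write $x^+=\max\{x,0\}$.

\begin{lemma}\label{lem:counting}
We have
\begin{align}
\sum_{v\in P}(X_v-2)^+&\le\sum_{v\in D}X_v, \tag{excess}\\
\sum_{v\in P\cap A}(2-X_v)^+&\le2|P\cap S|+2. \tag{deficit}
\end{align}
\end{lemma}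

\begin{proof}
\emph{Excess.} Since the path is induced in $L$, a vertex $v\in P$ has at most two $L$-neighbors in $P$, hence at most two $H$-neighbors in $P$. So at least $(X_v-2)^+$ of its $H$-neighbors are in $D$. Therefore the left side is at most the number of $H$-edges between $P$ and $D$, and this number is at most $\sum_{v\in D}X_v$.

\emph{Deficit.} For $v\in P$ let $p(v)\le2$ be the number of its neighbors on the path, and $s(v)$ the number of those that lie in $S$. The path has $|P|-1$ edges, so $\sum_{v\in P}(2-p(v))=2$, with all terms nonnegative. Let $v\in P\cap A$. By \eqref{eq:maximal}, the $p(v)-s(v)$ path-neighbors of $v$ in $A$ are $H$-neighbors of $v$, and they have its color, so $p(v)-s(v)\le X_v$. Thus $2-X_v\le(2-p(v))+s(v)$; the right side is nonnegative, so it bounds $(2-X_v)^+$ as well. Sum over $v\in P\cap A$. The terms $2-p(v)$ contribute at most $2$, and $\sum_{v\in P\cap A} s(v)\le2|P\cap S|$ because a vertex of $P\cap S$ has at most two neighbors on the path.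
\end{proof}

Both inequalities involve the unknown sets $P$ and $D$. To get a bound that depends only on the coloring, combine them with weights $\lambda,\mu\ge0$ and let every vertex contribute the smaller of what it gives when it is in $D$ and what it gives when it is in $P$. Put
\begin{equation}\label{eq:fg}
\begin{aligned}
f(x)&=\min\{\,1-\lambda x,\ \lambda(x-2)^++\mu(2-x)^+\,\},\\
g(x)&=\min\{\,1-\lambda x,\ \lambda(x-2)^+-2\mu\,\},
\end{aligned}
\end{equation}
and let $\varphi(v)=f(X_v)$ for $v\in A$ and $\varphi(v)=g(X_v)$ for $v\in S$.

\begin{lemma}\label{lem:local}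
$|D|\ge\sum_{v\in R}\varphi(v)-2\mu$, and therefore $|P|\le\sum_{v\in R}(1-\varphi(v))+2\mu$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:counting} both brackets below are nonpositive, so
\[
|D|\ \ge\ |D|+\lambda\Bigl[\sum_{v\in P}(X_v-2)^+-\sum_{v\in D}X_v\Bigr]
+\mu\Bigl[\sum_{v\in P\cap A}(2-X_v)^+-2|P\cap S|-2\Bigr].
\]
On the right, a vertex of $D$ contributes $1-\lambda X_v$, a vertex of $P\cap A$ contributes $\lambda(X_v-2)^++\mu(2-X_v)^+$, a vertex of $P\cap S$ contributes $\lambda(X_v-2)^+-2\mu$, and the remaining constant is $-2\mu$. In each case the contribution of $v$ is at least $\varphi(v)$. The second claim follows from $|P|=|R|-|D|$.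
\end{proof}

The terms in \eqref{eq:fg} can be read as prices. A vertex on the path gains $\lambda$ for each unit of excess, and a sparse one also gains $\mu$ for each unit of deficit. A hub on the path pays $2\mu$ for the two vertices it may rescue, and must earn this back through its excess. A vertex of $D$ counts $1$ but pays $\lambda$ for each edge with which it may absorb the excess of others.

\section{Random colorings}\label{sec:prob}

The bound in Lemma~\ref{lem:local} is a sum of local quantities, so for a random coloring it is concentrated around its mean. The mean is controlled by finitely many binomial expectations: given the color of $v$, each of its $H$-neighbors independently receives the same color with probability $1/r$. Write $B_{d}$ for a random variable with distribution $\mathrm{Bin}(d,\frac1r)$.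

\begin{proposition}\label{prop:criterion}
Let $r\ge2$ and $T\ge1$ be integers, let $\lambda,\mu\ge0$ with $\lambda T\le2$ and $\mu\le\frac12$, and define $f,g$ by \eqref{eq:fg}. Suppose that $c$ satisfies
\begin{equation}\label{eq:criterion}
\mathbb E f(B_d)\ge c\quad(0\le d\le T-1)\qquad\text{and}\qquad\mathbb E g(B_T)\ge c .
\end{equation}
Let $\eta>0$ and $N>r(1+T^2)/\eta^2$. Then the vertices of every graph $L$ on $N$ vertices can be $r$-colored so that every monochromatic induced path of $L$ has fewer than $\bigl(\frac{1-c}r+\eta\bigr)N+1$ vertices.
\end{proposition}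

\begin{proof}
Choose $H,S,A$ as in Section~\ref{sec:det} and color the vertices independently and uniformly with $r$ colors. For a color class $R$ let
\[
Z_R=\sum_{v\in V(L)}Y_v,\qquad Y_v=\mathbf 1[v\in R]\,(1-\varphi(v)).
\]
Given that $v\in R$, the variable $X_v$ has the distribution of $B_{d_H(v)}$, with $d_H(v)=T$ for $v\in S$ and $d_H(v)\le T-1$ for $v\in A$. So \eqref{eq:criterion} gives $\mathbb E[\varphi(v)\mid v\in R]\ge c$ for every $v$, and
\[
\mathbb E Z_R\le\frac{1-c}r\,N .
\]

For the variance, note that $\varphi(v)\le1-\lambda X_v\le1$. Also $1-\lambda X_v\ge1-\lambda T\ge-1$, and the second terms in \eqref{eq:fg} are at least $-2\mu\ge-1$, so $\varphi(v)\ge-1$. Hence $0\le Y_v\le2$, which gives $\mathrm{Var}\,Y_v\le\mathbb E(Y_v-1)^2\le1$, and every covariance is at most $1$ by the Cauchy--Schwarz inequality. Moreover $Y_v$ depends only on the colors of $v$ and its $H$-neighbors, so $Y_v$ and $Y_w$ are independent if $v,w$ have distance more than $2$ in $H$. For each $v$ at most $1+T+T(T-1)=1+T^2$ vertices $w$ (including $v$ itself) have distance at most $2$ from it. Therefore $\mathrm{Var}\,Z_R\le(1+T^2)N$, and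 by Chebyshev's inequality
\[
\Pr\Bigl(Z_R\ge\Bigl(\frac{1-c}r+\eta\Bigr)N\Bigr)\le\frac{(1+T^2)N}{(\eta N)^2}<\frac1r .
\]
By the union bound over the $r$ colors, some coloring has $Z_R<(\frac{1-c}r+\eta)N$ for every class $R$. By Lemma~\ref{lem:local}, every induced path $P\subseteq R$ has $|P|\le Z_R+2\mu\le Z_R+1$ vertices.
\end{proof}

This is where the truncation at $T$ pays off: without a degree bound, the local quantities could all depend on the color of a single vertex.

It remains to choose $T,\lambda,\mu$ so that \eqref{eq:criterion} holds with $c>0$. The demands compete. For hubs, the expected gain from excess must outweigh the price $2\mu$; a large $T$ and a small ratio $\mu/\lambda$ help here. For sparse vertices, \emph{every} degree $d\le T-1$ can occur, and $\mathbb Ef(B_d)$ must be positive for each of them. When the mean $d/r$ is near $2$ both effects are weak, and a large $\mu$ helps.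

\section{Any number of colors}\label{sec:rcolors}

\begin{proof}[Proof of Theorem~\ref{thm:rcolors}]
Take $T=4r$, $\lambda=\frac1{8r}$, $\mu=\frac1{16r}$; then $\lambda T=\frac12$ and $\mu\le\frac12$. For $0\le x\le T$ we have $1-\lambda x\ge\frac12$. At most one of $(x-2)^+$ and $(2-x)^+$ is nonzero, so $\lambda(x-2)^++\mu(2-x)^+\le\max\{\lambda T,2\mu\}=\frac12$, and the second term of $g$ is no larger than that of $f$. Hence both minima in \eqref{eq:fg} are attained by the second term.

\emph{Sparse vertices.} For $0\le d\le4r-1$ we use only the value at $x=0$: from $f(x)\ge2\mu\,\mathbf 1[x=0]$,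
\[
\mathbb Ef(B_d)\ge\frac1{8r}\Bigl(1-\frac1r\Bigr)^d\ge c_r:=\frac1{8r}\Bigl(1-\frac1r\Bigr)^{4r-1}>\frac1{8r}\cdot\frac1{256}=\frac1{2048\,r}.
\]
The strict inequality holds because $(1-\frac1r)^{-1}>1$ and $(1-\frac1r)^r\ge\frac14$ for $r\ge2$; for the latter, $-r\ln(1-\frac1r)=\sum_{j\ge1}\frac1{j\,r^{j-1}}$ is decreasing in $r$ and equals $\ln4$ at $r=2$.

\emph{Hubs.} Since $(x-2)^+\ge x-2$ and $\mathbb EB_{4r}=4$,
\[
\mathbb Eg(B_{4r})\ge\lambda(4-2)-2\mu=\frac1{4r}-\frac1{8r}=\frac1{8r}\ge c_r .
\]

So \eqref{eq:criterion} holds with $c=c_r$. Since $0<c_r<1$, we have $\frac r{1-c_r}>r+rc_r>r+\frac1{2048}$, so we can fix $\eta=\eta(r)>0$ with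
\[
\Bigl(\frac{1-c_r}r+2\eta\Bigr)\Bigl(r+\frac1{2048}\Bigr)<1 .
\]
Let $m_1(r)$ be an integer larger than both $r(1+16r^2)/\eta^2$ and $1/\eta$. Let $m\ge m_1(r)$, and let $\mathcal G$ be a $k$-graph with $N\le(r+\frac1{2048})m$ edges. If $N<m$ there is no copy of $\mathcal P^{(k)}_{n,\ell}$ in $\mathcal G$. If $N\ge m$, then $1\le\eta N$, and Proposition~\ref{prop:criterion} gives an $r$-coloring of $E(\mathcal G)=V(L_\ell(\mathcal G))$ in which every monochromatic induced path has fewer than $(\frac{1-c_r}r+2\eta)N<m$ vertices. By Lemma~\ref{lem:reduction} there is no monochromatic copy of $\mathcal P^{(k)}_{n,\ell}$.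
\end{proof}

\section{Two colors}\label{sec:two}

For two colors we choose the parameters more carefully and use the full distribution of $X_v$.

\begin{proof}[Proof of Theorem~\ref{thm:graph}]
Let $r=2$, $T=14$, $\lambda=\frac1{10}$, $\mu=\frac3{20}$; then $\lambda T=1.4\le2$ and $\mu\le\frac12$. From \eqref{eq:fg},
\begin{align*}
20f(x)&=\min\{20-2x,\ 2(x-2)^++3(2-x)^+\},\\
20g(x)&=\min\{20-2x,\ 2(x-2)^+-6\}.
\end{align*}
The minimum is attained by the second term for $x\le6$ in $f$ and for $x\le7$ in $g$, and by the first term for all larger $x$. The values are as follows.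
\[
\setlength{\arraycolsep}{3.5pt}
\begin{array}{c|rrrrrrrrrrrrrrr}
x&0&1&2&3&4&5&6&7&8&9&10&11&12&13&14\\\hline
20f(x)&6&3&0&2&4&6&8&6&4&2&0&-2&-4&-6&\\
20g(x)&-6&-6&-6&-4&-2&0&2&4&4&2&0&-2&-4&-6&-8
\end{array}
\]

\emph{Hubs.} The binomial coefficients $\binom{14}x$ for $x=0,\dots,14$ are $1$, $14$, $91$, $364$, $1001$, $2002$, $3003$, $3432$, $3003$, $2002$, $1001$, $364$, $91$, $14$, $1$. Therefore
\begin{align*}
2^{14}\cdot20\,\mathbb Eg(B_{14})={}&-6-84-546-1456-2002+0+6006+13728\\
&+12012+4004+0-728-364-84-8=30472,
\end{align*}
and $20\,\mathbb Eg(B_{14})=\frac{30472}{16384}=\frac{3809}{2048}\approx1.860$.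

\emph{Sparse vertices.} We need $20\,\mathbb Ef(B_d)=2^{-d}\sum_x\binom dx20f(x)$ for $d=0,\dots,13$. Put $a_0(j)=20f(j)$ and $a_d(j)=a_{d-1}(j)+a_{d-1}(j+1)$. By Pascal's rule $a_d(j)=\sum_x\binom dx20f(j+x)$, so $20\,\mathbb Ef(B_d)=a_d(0)/2^d$. In the following triangle row $d$ lists $a_d(0),a_d(1),\dots,a_d(13-d)$; each entry below row $0$ is the sum of the entry above it and the right neighbor of that entry.
\[
\small\setlength{\arraycolsep}{3pt}
\begin{array}{c|rrrrrrrrrrrrrr}
d&\multicolumn{1}{c}{a_d(0)}\\\hline
0&6&3&0&2&4&6&8&6&4&2&0&-2&-4&-6\\
1&9&3&2&6&10&14&14&10&6&2&-2&-6&-10\\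
2&12&5&8&16&24&28&24&16&8&0&-8&-16\\
3&17&13&24&40&52&52&40&24&8&-8&-24\\
4&30&37&64&92&104&92&64&32&0&-32\\
5&67&101&156&196&196&156&96&32&-32\\
6&168&257&352&392&352&252&128&0\\
7&425&609&744&744&604&380&128\\
8&1034&1353&1488&1348&984&508\\
9&2387&2841&2836&2332&1492\\
10&5228&5677&5168&3824\\
11&10905&10845&8992\\
12&21750&19837\\
13&41587
\end{array}
\]
Dividing the first column by $2^d$, we find for $d=0,\dots,13$ that $20\,\mathbb Ef(B_d)$ equals
\[
6,\ \tfrac92,\ 3,\ \tfrac{17}8,\ \tfrac{30}{16},\ \tfrac{67}{32},\ \tfrac{168}{64},\ \tfrac{425}{128},\ \tfrac{1034}{256},\ \tfrac{2387}{512},\ \tfrac{5228}{1024},\ \tfrac{10905}{2048},\ \tfrac{21750}{4096},\ \tfrac{41587}{8192}.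
\]
The smallest of these is $\frac{30}{16}=1.875$, at $d=4$: the values for $d\le3$ and for $d\ge5$ all exceed $2$. At $d=4$ the mean of $X_v$ is exactly $2$, the number of neighbors an interior vertex of a path wants. Since $1.875>\frac{3809}{2048}$, condition \eqref{eq:criterion} holds with
\[
c_0=\frac1{20}\cdot\frac{3809}{2048}=\frac{3809}{40960},\qquad\text{for which}\qquad\frac{1-c_0}2=\frac{37151}{81920}<0.4536 .
\]

\emph{Conclusion.} Apply Proposition~\ref{prop:criterion} with $c=c_0$ and $\eta=0.0005$. The condition on $N$ reads $N>2\cdot197/(2.5\cdot10^{-7})=1.576\cdot10^9$, which holds for $N\ge4\cdot10^9$. We obtain a $2$-coloring in which every monochromatic induced path has fewer than $0.4541N+1<0.4542N<\frac5{11}N$ vertices.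
\end{proof}

\begin{remark}
Letting $\eta\to0$ as $N\to\infty$, the same argument gives
\[
\liminf_{n\to\infty}\frac{\hat R^{(k)}(\mathcal P^{(k)}_{n,\ell})}{m^{(k)}_{n,\ell}}\ \ge\ \frac2{1-c_0}=\frac{81920}{37151}\approx2.205
\]
for all $k$ and $\ell$, the lower limit being over those $n$ for which $m^{(k)}_{n,\ell}$ is an integer. Indeed, suppose that a $k$-graph with $N$ edges forces a monochromatic $\ell$-path with $m$ edges. Then $N\ge m$, and for each fixed $\eta>0$ and $m$ large, Lemma~\ref{lem:reduction} and Proposition~\ref{prop:criterion} give $m<(\frac{1-c_0}2+\eta)N+1$. For loose paths with $k\ge4$ this improves on the constant $2+\frac1{2k-2}$, which is at most $\frac{13}6<2.17$ there. We do not claim that the constant is sharp.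
\end{remark}

\begin{thebibliography}{9}
\bibitem{thesis} ``Master Thesis'', \url{https://www.math.kit.edu/iag6/~cwinter/media/master_thesis.pdf}.
\end{thebibliography}

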